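
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Four squares with a square linear form:\\ a proof of a conjecture of Z.-W. Sun}


\begin{abstract}
We prove that every positive integer can be written as $w^2+x^2+y^2+z^2$ with $w+x+y-z$ a square, where
$w\in\mathbb Z$, $x,y,z\in\mathbb N$ and $|w|\le x\ge y\le z<x+y$. The method is to fix the value $b$ of the linear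
form, to classify the quadruples that violate the inequalities into three shapes, and to move between quadruples by
reflecting three of the four numbers about their mean. The only outside result is the three-squares theorem.
We also show that, for many $n$, certain values $b$ can be prescribed, and that infinitely many $n$ have exactly one
representation of the required kind.
\end{abstract}

\section{The problem and the results}

Let $\mathbb N=\{0,1,2,\dots\}$, and call an integer a square if it equals $m^2$ for some $m\in\mathbb Z$; thus $0$ is a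
square.

\begin{definition}
An \emph{ordered representation} of a positive integer $n$ is a quadruple $(w,x,y,z)$ with $w\in\mathbb Z$,
$x,y,z\in\mathbb N$, $n=w^2+x^2+y^2+z^2$ and
\begin{equation}\label{ineq}
|w|\le x,\qquad y\le x,\qquad y\le z<x+y .
\end{equation}
Its \emph{sum} is the integer $w+x+y-z$.
\end{definition}

Z.-W. Sun conjectured in May 2016 (see \cite{talk}) that every positive integer has an ordered representation whose
sum is a square. We prove this.

\begin{theorem}\label{main}
Every positive integer has an ordered representation whose sum is a square.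
\end{theorem}

Why is this a sensible thing to expect? Suppose that we prescribe the sum $b$. The identity
\begin{equation}\label{hadamard}
4(a_1^2+a_2^2+a_3^2+a_4^2)=(a_1+a_2+a_3+a_4)^2+(a_1+a_2-a_3-a_4)^2+(a_1-a_2+a_3-a_4)^2+(a_1-a_2-a_3+a_4)^2
\end{equation}
shows that finding four integers with sum $b$ and sum of squares $n$ amounts, up to congruences, to writing
$4n-b^2$ as a sum of three squares. This is possible for many $b$. So the arithmetic is not the obstacle; the
inequalities are. Take $n=7$ and $b=1$. The numbers $1,1,1,-2$ have sum $1$ and sum of squares $7$, but they cannot be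
called $w,x,y,-z$ in accordance with \eqref{ineq}: we would need $z=2<x+y=2$. The numbers $2,1,-1,-1$ also have sum
$1$ and sum of squares $7$, and now $(w,x,y,z)=(-1,2,1,1)$ works. In general there are several quadruples with the same
$n$ and $b$, and many $b$ to try, and one hopes that one of them has the right shape. But one cannot hope to show
that the number of solutions grows with $n$: by Theorem~\ref{rigid} below, $n=2\cdot 16^s$ has just one solution, for every $s$.

The proof of Theorem~\ref{main} gives more precise information on the sums that occur.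

\begin{theorem}[Prescribed sums]\label{prescribed}
Let $n$ be a positive integer.
\begin{enumerate}
\item[(1)] If $n$ is odd, and $3\mid n$ or $n\equiv 7\pmod 9$, then $n$ has an ordered representation with sum $1$.
\item[(2)] If $n$ is even, $n\equiv2\pmod3$ and $n$ is not of the form $4^a(8l+7)$ with $a,l\ge0$, then $n$ has an ordered
representation with sum $0$.
\item[(3)] Let $b\ge 2$ be any even integer, square or not, and let $n\ge b^2$ be even such that $n-b^2/4$ is a sum of three squares. If
$n-b^2\equiv2\pmod3$, or if $n\equiv b^2\pmod 3$ and $n<7b^2$, then $n$ has an ordered representation with sum $b$.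
\end{enumerate}
\end{theorem}

\begin{theorem}[Rigidity]\label{rigid}
Let $S(n)$ be the number of ordered representations of $n$ whose sum is a square. If $32\mid n$, then
$(w,x,y,z)\mapsto4(w,x,y,z)$ is a bijection from those of $n/16$ onto those of $n$; so $S(n)=S(n/16)$.
In particular $S(2\cdot16^s)=1$ for all $s\ge0$, the only solution being $4^s(-1,1,0,0)$. Hence
$S(n)\not\to\infty$ as $n\to\infty$.
\end{theorem}

\begin{remark}\label{limits}
In Theorem~\ref{prescribed}(3) some upper bound on $n$ is needed when $n\equiv b^2\pmod 3$. Take $b=4$, $n=196$. A sum of three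
squares that is divisible by $4$ has all its terms even (squares are $0$ or $1$ modulo $4$), so the only way to
write $n-b^2/4=192=4^3\cdot3$ is $8^2+8^2+8^2$. By Lemma~\ref{exist} below, the only quadruples with sum
$4$ and sum of squares $196$ are $\{13,-3,-3,-3\}$ and $\{5,5,5,-11\}$. The first has only one element $\ge0$, while $x$
and $y$ must both be $\ge 0$; the second forces $z=11\ge x+y=10$.

In any ordered representation the sum is
at most $w+x\le\sqrt{2(w^2+x^2)}\le\sqrt{2n}$, because $y\le z$; equality holds for $w=x>0$, $y=z=0$.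
\end{remark}

\subsection*{Strategy}
Fix $b\ge1$ with $b^2\le n$. A multiset of four integers with sum $b$ and sum of squares $n$ is \emph{bad} if it cannot be named $w,x,y,-z$ as
required. Section~\ref{shapes} shows that a bad quadruple has one of three shapes: three positive
elements, all at least $b$ (type $T^+$); only one positive element (type $T^-$); or two positive elements that both exceed the absolute
values of the two negative ones (type $X$). Section~\ref{refl} introduces the moves: if an element $a$ satisfies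
$a\equiv b\pmod3$, then reflecting the other three about their mean gives integers again, with the same $b$ and $n$. A
reflection typically turns a bad shape into a good one; when it does not, the sizes of the elements are
restricted, and a second or third reflection is tried. For $b=1$ this already settles Theorem~\ref{prescribed}(1).

The residue of $n-b^2$ modulo $3$ decides how many elements can be used in this way: two if the residue is $2$, but perhaps only
one if it is $0$. In the latter case we choose $b$, where possible, so that $9\mid 4n-b^2$; then there are quadruples in which all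
four elements can be used (Section~\ref{full}). Reflections settle most $n$, and the finitely many others (up to scaling) are settled
by explicit sums of three squares or of three triangular numbers in which one term dominates (Section~\ref{explicit}). The values of $b$ are as follows.
\begin{center}
\begin{tabular}{lll}
$n$ & values of $b$ used & where\\ \hline
odd, $3\mid n$ or $n\equiv7\ (9)$ & $1$ & Section~\ref{refl}\\
odd, $n\equiv2\ (3)$ & $9$ if $n\ge243$ or $n=107$; otherwise $1$ & Section~\ref{odd2}\\
odd, $n\equiv1\ (9)$ & $1$ if $n<625$; otherwise $25$, $169$ & Section~\ref{odd14}\\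
odd, $n\equiv4\ (9)$ & $1$ if $n<2401$; otherwise $49$, $121$ & Section~\ref{odd14}\\
even, $n\not\equiv1\ (3)$, $16\nmid n$ & $0$, $4$, $16$, $36$ & Section~\ref{even02}\\
even, $n\equiv1\ (3)$, $16\nmid n$ & $4k^2$ with $3\nmid k$; $0$ for four values of $n$ & Section~\ref{even1}
\end{tabular}
\end{center}
The case $16\mid n$ reduces to smaller $n$: \emph{if $(w,x,y,z)$ is an ordered representation of $n$ with
sum $m^2$, then $4(w,x,y,z)$ is one of $16n$ with sum $(2m)^2$.} So it suffices to prove Theorem~\ref{main} for $16\nmid n$.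

\subsection*{The fact used}
The three-squares theorem of Gauss and Legendre: an integer $N\ge0$ is a sum of three squares if and only if it is not
of the form $4^a(8l+7)$ with $a,l\ge0$. We call integers of that form \emph{excluded}. Two consequences. If
$N\ge0$ and $N\equiv3\pmod8$, then $N$ is a sum of three squares, and all three are odd, since squares are $0,1,4$ modulo $8$. If $9\mid N$, then
$N$ is a sum of three squares if and only if $N/9$ is, because $9\equiv1\pmod8$.

\section{Quadruples with a prescribed sum, and their shapes}\label{shapes}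

\begin{definition}
Let $b\ge0$. A \emph{$b$-quadruple} of $n$ is a multiset $\{a_1,a_2,a_3,a_4\}$ of integers with $\sum a_i=b$ and
$\sum a_i^2=n$. It is \emph{good} if its elements can be named $w,x,y,-z$ so that $x,y,z\ge0$ and \eqref{ineq} holds, and
\emph{bad} otherwise.
\end{definition}

Thus $n$ has a good $b$-quadruple if and only if it has an ordered representation with sum $b$. When we write a quadruple as
$\{A,B,-C,-D\}$ and the like, the capital letters denote integers $\ge 0$.

\begin{lemma}[Existence]\label{exist}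
\textup{(i)} Let $n,b$ be odd and $N=4n-b^2>0$. Then $N\equiv3\pmod8$, so $N=p^2+q^2+r^2$ with $p,q,r$ odd. If the signs are
chosen so that $b+p+q+r\equiv0\pmod4$, then
\[
\tfrac{b+p+q+r}4,\quad \tfrac{b+p-q-r}4,\quad \tfrac{b-p+q-r}4,\quad \tfrac{b-p-q+r}4
\]
form a $b$-quadruple of $n$.

\textup{(ii)} Let $n$ be even, $b=2b'$ and $n-b'^2=f^2+g^2+h^2$. Then, for any signs of $f,g,h$,
\[
\tfrac{b'+f+g+h}2,\quad \tfrac{b'+f-g-h}2,\quad \tfrac{b'-f+g-h}2,\quad \tfrac{b'-f-g+h}2
\]
form a $b$-quadruple of $n$.

\textup{(iii)} Conversely, for a $b$-quadruple $\{a_1,a_2,a_3,a_4\}$ of $n$ put $p=a_1+a_2-a_3-a_4$, $q=a_1-a_2+a_3-a_4$, $r=a_1-a_2-a_3+a_4$. Then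
$p^2+q^2+r^2=4n-b^2$, and the $a_i$ are given by the formulas in \textup{(i)}. If $b$ is even, then $p=2f$, $q=2g$, $r=2h$
are even and the $a_i$ are given by \textup{(ii)}. Renumbering the $a_i$ only permutes $|p|,|q|,|r|$.
\end{lemma}

\begin{proof}
(i) Since $n$ and $b$ are odd, $4n-b^2\equiv 4-1=3\pmod8$. The number $b+p+q+r$ is even, and changing the sign of $p$ changes it by $2p\equiv2\pmod4$; so
signs can be chosen. The other numerators differ from the first by $2(q+r)$, $2(p+r)$, $2(p+q)$, which are divisible by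
$4$. The sum is $b$, and the sum of squares is $\frac4{16}(b^2+p^2+q^2+r^2)=n$, as mixed terms cancel. (ii) Modulo $2$, all numerators
are $\equiv b'+f+g+h\equiv b'^2+f^2+g^2+h^2=n\equiv0$, and sum and sum of squares are computed as before. (iii) The first statement is
\eqref{hadamard}, and the formulas are the inversion of the linear system. If $b$ is even, so is $p=2(a_1+a_2)-b$, and similarly for
$q,r$. Up to sign, $p,q,r$ belong to the three ways of splitting four indices into two pairs; this is the last claim.
\end{proof}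

\begin{lemma}[Good shapes]\label{good}
Let $b\ge1$. A $b$-quadruple of $n$ is good in each of the following cases.
\begin{enumerate}
\item[(G1)] Its elements are $A\ge B\ge0$ and $-C,-D$ with $C\ge D\ge0$, and $B\le C$.
\item[(G2)] $b^2\le n$, and its elements are $A\ge B\ge C\ge0$ and $-D$ with $D\ge0$, and $C<b$.
\end{enumerate}
\end{lemma}

\begin{proof}
(G1) Take $(w,x,y,z)=(-D,A,B,C)$. We have $A+B=C+D+b>C+D\ge 2D$, so $2D<A+B\le 2A$ and $|w|\le x$; also $y\le x$, $y\le z$, and
$C<A+B$.

(G2) First, $A+B\ge b$. For if $A+B<b$, then $0\le D=A+B+C-b<C$, so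
$n<A^2+B^2+2C^2\le A^2+3B^2\le (A+B)^2<b^2$, a contradiction. If $B<b$, take $(w,x,y,z)=(B,A,C,D)$: here
$D-C=A+B-b\ge0$ and $A+C-D=b-B>0$. If $B\ge b$, take $(C,A,B,D)$: here $D-B=A+C-b\ge0$ and $A+B-D=b-C>0$. The other
inequalities are clear.
\end{proof}

\begin{lemma}[Bad shapes]\label{bad}
Let $b\ge1$ and $b^2\le n$. Every bad $b$-quadruple of $n$ has one of the following types.
\begin{itemize}
\item[$T^+$:] $\{A,B,C,-D\}$ with $A,B,C\ge b$. Then $D=A+B+C-b\ge2b$ and $n\ge7b^2$.
\item[$T^-$:] $\{A,-B,-C,-D\}$ with $B,C,D>0$. Then $A=b+B+C+D$.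
\item[$X$:] $\{A,B,-C,-D\}$ with $A\ge B>C\ge D>0$. Then $D\le C<B\le A<D+b$.
\end{itemize}
\end{lemma}

\begin{proof}
If all elements are $\ge0$, then $n=\sum a_i^2\le(\sum a_i)^2=b^2$, so $n=b^2$ and at most one element is nonzero; but
$\{b,0,0,0\}$ is good by (G2). If exactly three are $\ge0$, then (G2) applies unless the smallest of them is at least $b$, which is
$T^+$; and then $n\ge3b^2+4b^2$. If exactly two are $\ge0$, then (G1) applies unless $B>C$, which is $X$; and then
$A=(C-B)+D+b<D+b$. If exactly one is $\ge0$, we have $T^-$. Since $b>0$, not all are negative.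
\end{proof}

The hypothesis $b^2\le n$ cannot be dropped: for $n=b=4$ the quadruple $\{1,1,1,1\}$ has no element that could be $-z$, and it
has none of the three types. Conversely, a quadruple of type $X$ really is bad: $x$ and $y$ must be $A$ and $B$ in some order, so
$y\ge B>C\ge z$.

\section{Reflections, and the case $b=1$}\label{refl}

Three numbers may be reflected about their mean $m$ by $a\mapsto2m-a$. This preserves their sum $3m$, and also their sum
of squares, because $\sum(2m-a)^2=12m^2-4m\cdot3m+\sum a^2$. If the three numbers are the elements other than $a_i$ of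
a $b$-quadruple, then $2m=\frac23(b-a_i)$, which is an integer exactly when $a_i\equiv b\pmod3$.

\begin{definition}
An index $i$ (or the element $a_i$) of a $b$-quadruple is \emph{admissible} if $a_i\equiv b\pmod3$. Then $R_i$, also
written $R_{a_i}$, keeps $a_i$ and replaces every other $a_j$ by $\frac23(b-a_i)-a_j$.
\end{definition}

The result is again a $b$-quadruple of $n$, and $a_i$ stays admissible. In the coordinates $(p,q,r)$ of
Lemma~\ref{exist}(iii), $R_1$ sends $p$ to $\frac23(p+q+r)-p$ and likewise for $q,r$: it is the half-turn of the sphere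
$p^2+q^2+r^2=4n-b^2$ about the axis $(1,1,1)$, and the other $R_i$ are the half-turns about the other diagonals of the cube.

\medskip
\noindent\textbf{Two reflections by hand.}
Let $n=15$, $b=1$. From $4n-1=59=5^2+5^2+3^2$ Lemma~\ref{exist} gives $\{2,1,1,-3\}$, which is bad, of type $T^+$:
$z=3$ is not less than $x+y\le3$. The two elements $1$ are admissible. Keeping one of them, the other three, $2,1,-3$,
have mean $0$, and reflection gives $\{1,-2,-1,3\}$. This is good by (G1): $(w,x,y,z)=(-1,3,1,2)$. The
representation of $59$ has become $7^2+3^2+1^2$.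

Let $n=45$, $b=1$. The quadruple $\{6,-1,-2,-2\}$ is of type $T^-$, and $-2\equiv1\pmod3$ is admissible. Keeping one $-2$, the
others, $6,-1,-2$, have mean $1$ and become $-4,3,4$. The result $\{4,3,-2,-4\}$ is good: $(w,x,y,z)=(-2,4,3,4)$.

\medskip
Two things have to be understood: how many elements are admissible, and what a reflection does to a bad shape.

\begin{lemma}\label{count}
Let $b\ge 0$. If $n-b^2\equiv2\pmod3$, exactly two indices of any $b$-quadruple of $n$ are admissible. If
$n-b^2\equiv0\pmod3$, exactly one or all four are; if exactly one is, the other three elements are congruent to each other modulo $3$.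
\end{lemma}

\begin{proof}
Put $r_i=a_i-b$. Then $\sum r_i=-3b\equiv0$ and $\sum r_i^2=n+2b^2\equiv n-b^2\pmod3$. As $r^2\equiv1$ for
$3\nmid r$, the number of $r_i\not\equiv0$ is congruent to $n-b^2$ modulo $3$. So it is $2$ in the first case, and $0$ or $3$ in
the second. Three nonzero residues modulo $3$ with sum $0$ are equal.
\end{proof}

\begin{lemma}\label{T}
Let $b\ge 1$ and $b^2\le n$.
\begin{enumerate}
\item[$(+)$] In a quadruple of type $T^+$ let $a$ be an admissible positive element, $e\ge f$ the other positive ones,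
and $c=\frac{a-b}3$. If $R_a$ gives a bad quadruple, it is of type $X$ and $e-b<c<f$.
\item[$(-)$] In a quadruple of type $T^-$ let $-x$ be an admissible negative element, $-y,-y'$ the other negative ones with
$y\ge y'$, and $c=\frac{b+x}3$. If $R_{-x}$ gives a bad quadruple, it is of type $X$ and $y<c<y'+b$.
\end{enumerate}
\end{lemma}

\begin{proof}
$(+)$ The negative element is $-(e+f+3c)$ and $\frac23(b-a)=-2c$, where $c\ge0$. So $R_a$ gives
$\{a,\,e+f+c,\,-(e+2c),\,-(f+2c)\}$, with two positive and two negative elements. If it is bad, it is of type $X$, so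
both positive elements exceed $e+2c$: from $b+3c=a>e+2c$ we get $c>e-b$, and from $e+f+c>e+2c$ we get $c<f$.

$(-)$ The positive element is $b+x+y+y'=3c+y+y'$ and $\frac23(b+x)=2c$, where $c>0$. So $R_{-x}$ gives
$\{y+2c,\,y'+2c,\,-x,\,-(c+y+y')\}$ with $x=3c-b$. If it is bad, it is of type $X$, so $y'+2c>3c-b$, i.e.\ $c<y'+b$, and
$y'+2c>c+y+y'$, i.e.\ $c>y$.
\end{proof}

\begin{corollary}\label{Tcor}
\textup{(a)} If the smallest positive element $a$ of a quadruple of type $T^+$ is admissible, $R_a$ gives a good quadruple.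
\textup{(b)} If $b=1$, every reflection considered in Lemma~\ref{T} gives a good quadruple.
\end{corollary}

\begin{proof}
(a) Otherwise $e-b<\frac{a-b}3\le\frac{e-b}3$, so $e<b$, contrary to type $T^+$. (b) There is no integer $c$ with
$e-1<c<f\le e$, nor with $y<c<y'+1\le y+1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{prescribed}(1)]
Let $b=1$; then $b^2\le n$. Type $X$ is impossible, since it needs integers $D<A<D+1$. If $3\mid n$, then
$n-1\equiv2\pmod3$, and any $1$-quadruple (one exists by Lemma~\ref{exist}(i)) has two admissible elements. If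
$n\equiv7\pmod9$, then $9\mid4n-1$ and $(4n-1)/9\equiv3\pmod8$ is a sum $p^2+q^2+r^2$ of three odd squares; the quadruple
built from $3p,3q,3r$, with suitable signs, has elements $\frac{1+3u}4\equiv1\pmod3$ with integers $u$, so all four are admissible. If our quadruple is bad,
it is of type $T^+$ or $T^-$; at least two elements are admissible, so one of the three elements of equal sign is, and Corollary~\ref{Tcor}(b) gives a good quadruple.
\end{proof}

For other $n$ two difficulties appear. There may be no admissible element at a useful place, and for $b>1$ a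
reflection may lead to type $X$: for $b=4$, reflecting $\{10,5,5,-16\}$ at $10$ gives $\{12,10,-9,-9\}$.

\section{Quadruples of type $X$}\label{sectionX}

In type $X$ all absolute values lie in an interval of length $b$. We record two consequences.

\begin{lemma}\label{Xsize}
Let $b\ge1$, and let $\{A,B,-C,-D\}$ be a $b$-quadruple of $n$ of type $X$.
\textup{(a)} $n<(D+b)^2+2C^2+D^2$.
\textup{(b)} Of the numbers $|p|,|q|,|r|$ of Lemma~\ref{exist}\textup{(iii)}, the second largest is less than $b$.
\end{lemma}

\begin{proof}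
(a) The pairs $(A,B)$ and $(D+b,C)$ have the same sum, and $C<B\le A<D+b$; so $A^2+B^2<(D+b)^2+C^2$. (b) The three numbers
are $A+B+C+D$, $|A-B-C+D|$ and $|A-B+C-D|$. The last two are at most $(A-B)+(C-D)=(A-D)-(B-C)<b$.
\end{proof}

Next we reflect a quadruple of type $X$ at a positive element.

\begin{lemma}\label{Xplus}
Let $b\ge 1$, $b^2\le n$, let $\{A,B,-C,-D\}$ be of type $X$, let $G\in\{A,B\}$ be admissible, $H$ the other one of $A,B$, and
$c=\frac{G-b}3$. Then $R_G$ gives $Q=\{G,\,C-2c,\,D-2c,\,-(H+2c)\}$. If $Q$ is bad, it is of type $T^+$; in that case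
$c\ge0$ and $C-2c,\,D-2c\ge b$.
\end{lemma}

\begin{proof}
The formula is clear from $\frac23(b-G)=-2c$. Note that $3c=G-b<D$. If $c\ge0$, then $D-2c>c\ge0$, so $Q$ has exactly three
positive elements and one negative one; if bad, it is $T^+$ by Lemma~\ref{bad}. If $c<0$, then $G,C-2c,D-2c>0$ and
$G<b$. Either $H+2c\ge0$ and (G2) applies, so that $Q$ is good, or all elements of $Q$ are positive, which gives $n<b^2$, a contradiction.
\end{proof}

So from $X$ we may return to $T^+$. But when every quadruple has two admissible elements, we can continue from there with the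
second one, and the size restrictions of Lemma~\ref{T} become contradictory.

\begin{lemma}\label{Xgood}
Let $b\ge 1$, $b^2\le n$ and $n-b^2\equiv2\pmod3$. If some $b$-quadruple of $n$ of type $X$ has an admissible positive element, then $n$
has a good $b$-quadruple.
\end{lemma}

\begin{proof}
Suppose that all $b$-quadruples are bad. In the notation of Lemma~\ref{Xplus}, $Q$ is of type $T^+$ with positive
elements
\[
G=b+3c,\qquad C'=C-2c=b+\gamma,\qquad D'=D-2c=b+\delta,\qquad 0\le\delta\le\gamma ,
\]
and negative element $-H'=-(H+2c)$. From $C<G$ we get $\gamma<c$, so $c>0$. From $G<D+b$ we get $c<D'=b+\delta$. By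
Lemma~\ref{count}, $Q$ has exactly one admissible element besides $G$.

\emph{It is $a\in\{C',D'\}$.} Then Lemma~\ref{T}$(+)$, where $e=G$, gives $3c=e-b<\frac{a-b}3<\frac c3$, a contradiction.

\emph{It is $-H'$.} Then $b+H'=G+C'+D'=3\tau$ with $\tau=b+c+\frac{\gamma+\delta}3$ an integer, and $R_{-H'}$ gives
$-H'$ together with
\[
2\tau-G=b+\pi,\quad 2\tau-C'=b+\eta,\quad 2\tau-D'=b+\zeta,
\]
\[
\pi=\tfrac23(\gamma+\delta)-c,\quad \eta=2c+\tfrac{2\delta-\gamma}3,\quad \zeta=2c+\tfrac{2\gamma-\delta}3 .
\]
From $0\le\delta\le\gamma<c$ we have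
\[
\pi<\tfrac c3,\qquad \tfrac53c<\eta\le\zeta<\tfrac83c .
\]
The three elements are positive: $b+\pi=(b-c)+\frac23(\gamma+\delta)>-\delta+\frac43\delta\ge0$, and $\zeta\ge\eta>0$.
So the new quadruple is of type $T^+$, and besides $-H'$ exactly one of its positive elements is admissible.
Lemma~\ref{T}$(+)$ says that the larger of the two non-admissible positive elements, minus $b$, is less than a
third of the admissible one, minus $b$. Since $\pi<\eta\le\zeta$, one of $\zeta<\frac\pi3$, $\zeta<\frac\eta3$, $\eta<\frac\zeta3$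
holds, according to which element is admissible. The displayed bounds exclude all three.
\end{proof}

\section{Even sums: the involution $J$, and $b=0$}\label{evensums}

Lemma~\ref{Xgood} needs a \emph{positive} admissible element. For even $b$ there is a symmetry that
exchanges signs: $J$ replaces every $a_i$ by $\frac b2-a_i$. The new sum is $2b-b=b$, the new sum of squares is
$b^2-b\cdot b+n=n$, and admissibility is preserved, since $a_i\equiv b$ gives
$\frac b2-a_i\equiv-\frac b2\equiv b\pmod3$.

\begin{proposition}\label{even}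
Let $b\ge2$ be even and $b^2\le n$, and suppose that $n$ has a $b$-quadruple but no good one. Then:
\begin{enumerate}
\item[(i)] every quadruple of type $T^-$ has $B,C,D\ge b/2$, hence $n\ge7b^2$, and $J$ maps it to type $T^+$;
\item[(ii)] $J$ maps type $X$ to type $X$, interchanging positive and negative elements;
\item[(iii)] $n-b^2\not\equiv2\pmod3$, and if $n-b^2\equiv0\pmod3$, then $n\ge7b^2$.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) $J$ gives $\{\frac b2-A,\frac b2+B,\frac b2+C,\frac b2+D\}$ with $A>b$: one negative and three positive elements. It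
is bad, so of type $T^+$, and $\frac b2+B\ge b$ etc. Then $A=b+B+C+D\ge\frac52b$ and $n\ge\frac{25}4b^2+\frac34b^2$.

(ii) $J$ gives $\{\frac b2-A,\frac b2-B,\frac b2+C,\frac b2+D\}$. Suppose $B\le\frac b2$. Then at least three elements are
$\ge0$. All four cannot be, by Lemma~\ref{bad}; and if exactly three are, then (G2) applies, since $\frac b2-B<b$. So
$B>\frac b2$, and the image has two negative and two positive elements; being bad, it is of type $X$.

(iii) Assume $n-b^2\equiv0$ or $2\pmod3$; then every quadruple has an admissible element by Lemma~\ref{count}. If $n<7b^2$, types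
$T^+$ and $T^-$ are impossible, so all quadruples are of type $X$. By (ii) we may take one with an admissible positive element,
and Lemma~\ref{Xplus} produces a good quadruple or one of type $T^+$; both are impossible. Now let $n-b^2\equiv2$, with any $n\ge b^2$. In a quadruple
of type $T^\pm$ one of the three elements of equal sign is admissible, and Lemma~\ref{T} leads to type $X$. So type $X$
occurs, by (ii) with an admissible positive element, and Lemma~\ref{Xgood} gives a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{prescribed}(3)]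
A $b$-quadruple exists by Lemma~\ref{exist}(ii), so a good one exists by Proposition~\ref{even}(iii).
\end{proof}

For $b=0$, negation also maps quadruples to quadruples.

\begin{lemma}\label{zero}
If a $0$-quadruple of $n\ge1$ has two elements $\ge0$ and its other two elements $\le0$, then it or its negative is
good.
\end{lemma}

\begin{proof}
Let it be $A\ge B\ge0$, $-C,-D$ with $C\ge D\ge0$, so $A+B=C+D$. If $D>0$, take $(w,x,y,z)=(-D,A,B,C)$:
$2D\le C+D=A+B\le2A$, $B\le A$, $2B\le A+B=C+D\le2C$, $C<C+D=A+B$. If $D=0<B$, the negative consists of $C\ge0$ and $-A,-B$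
with $A\ge B>0$, and the first case applies to it. If $B=D=0$, then $A=C>0$, and $(-A,A,0,0)$ works.
\end{proof}

Passing to the negative can be necessary. For $n=14$, the quadruple $\{2,1,0,-3\}$ is bad: $z=3$ fails since $x+y\le3$, and $z=0$
fails since it forces $y=0$, but there is only one zero. Its negative is good, with $(w,x,y,z)=(-1,3,0,2)$.

\begin{proof}[Proof of Theorem~\ref{prescribed}(2)]
Since $n$ is a sum of three squares, it has a $0$-quadruple by Lemma~\ref{exist}(ii). If Lemma~\ref{zero} does not
apply, then three of its elements have the same strict sign, so up to negation it is $\{a,e,f,-(a+e+f)\}$ with $a,e,f>0$. As $n\equiv2\pmod3$, two of its elements are divisible by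
$3$ (Lemma~\ref{count}), so we may assume $a=3c$. Now $R_a$ gives $\{a,\,e+f+c,\,-(e+2c),\,-(f+2c)\}$, to which Lemma~\ref{zero} applies.
\end{proof}

\section{Fully admissible quadruples}\label{full}

When $n\equiv b^2\pmod3$, Lemma~\ref{count} guarantees only one admissible element, perhaps at a useless place. So we look
for quadruples in which all four are admissible.

\begin{definition}
A $b$-quadruple is \emph{fully admissible} if $a_i\equiv b\pmod3$ for all $i$. Then write $a_i=b+3s_i$, and call $i$
(or $a_i$) \emph{doubly admissible} if $s_i\equiv-b\pmod3$.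
\end{definition}

For such a quadruple $\sum s_i=-b$, and $n=4b^2+6b\sum s_i+9\sum s_i^2$ gives $\sum s_i^2=\frac{n+2b^2}9$. As
$4(n+2b^2)=(4n-b^2)+9b^2$, the number
\[
N_0=\frac{4n-b^2}9
\]
is then an integer. Conversely, assume $9\mid4n-b^2$. \emph{If $n,b$ are odd and $4n>b^2$, or if $n,b$ are even and
$n-b^2/4$ is a sum of three squares, then a fully admissible $b$-quadruple exists.} In the odd case
$N_0\equiv3\pmod8$, so $N_0=p^2+q^2+r^2$ with odd $p,q,r$, and Lemma~\ref{exist}(i) applied to $3p,3q,3r$, with suitable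
signs, gives elements $\frac{b+3u}4\equiv b\pmod3$. In the even case $(n-b^2/4)/9$ is a sum of three squares $f_0^2+g_0^2+h_0^2$, and
Lemma~\ref{exist}(ii) applied to $3f_0,3g_0,3h_0$ gives elements $\frac{b/2+3u}2\equiv b\pmod3$.

\begin{lemma}\label{double}
Let a fully admissible $b$-quadruple be given. The result of $R_i$ is fully admissible if and only if $i$ is doubly admissible. If
$N_0\equiv2\pmod3$, exactly two indices are doubly admissible; if $N_0\equiv0\pmod3$, one or all four are.
\end{lemma}

\begin{proof}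
The new elements satisfy $a_j'-b=\frac23(b-a_i)-a_j-b=-2(s_i+b)-3s_j$, which proves the first claim. Further
\[
4\sum(s_i+b)^2=4\Bigl(\tfrac{n+2b^2}9-2b^2+4b^2\Bigr)=4\cdot\tfrac{n+20b^2}9=N_0+9b^2 .
\]
So the number of indices that are not doubly admissible is $\equiv N_0\pmod3$; it is $2$ in the first case, and $0$ or $3$ in the second.
\end{proof}

Since we may now reflect at any element we like, the lemmas above give strong size restrictions.

\begin{proposition}\label{restrict}
Let $b\ge1$, $b^2\le n$, and suppose that no $b$-quadruple of $n$ is good. For fully admissible quadruples: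
\begin{enumerate}
\item[(a)] type $T^+$ is impossible;
\item[(b)] type $T^-$ with $B\ge C\ge D$ satisfies $3B<b+D$, hence $B<\frac b2$ and $n<7b^2$; for even $b$ it is impossible;
\item[(c)] type $X$ implies $n\ge\frac{41}2b^2$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) This is Corollary~\ref{Tcor}(a). (b) Lemma~\ref{T}$(-)$ with $x=D$ gives $B<\frac{b+D}3$. As $D\le B$, this gives $B<\frac b2$,
$A=b+B+C+D<\frac52b$ and $n<\frac{25}4b^2+\frac34b^2$. For even $b$ it contradicts Proposition~\ref{even}(i). (c) Lemma~\ref{Xplus} with $G=A$ gives $D-\frac23(A-b)\ge b$,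
i.e.\ $3D\ge2A+b$. As $A\ge\frac{A+B}2=\frac{C+D+b}2\ge D+\frac b2$, this gives $D\ge2b$. Then $A+B=C+D+b\ge5b$, so
$n\ge\frac{25}2b^2+8b^2$.
\end{proof}

\begin{corollary}\label{F}
Let $b\ge1$, $b^2\le n$, and suppose that $n$ has a fully admissible $b$-quadruple. Then $n$ has a good $b$-quadruple in each of the cases
\begin{enumerate}
\item[(F1)] $7b^2\le n<\frac{41}2b^2$;
\item[(F2)] $n\ge7b^2$ and $N_0\not\equiv1\pmod3$;
\item[(F3)] $n\ge b^2$ and $N_0\equiv2\pmod3$.
\end{enumerate}
If $b^2\le n<7b^2$ and no $b$-quadruple is good, then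
\begin{enumerate}
\item[(F4)] every fully admissible quadruple is of type $T^-$ with $3B<b+D$, where $B\ge C\ge D$;
\item[(F5)] if moreover $N_0\equiv0\pmod3$, its only doubly admissible element is the positive one.
\end{enumerate}
\end{corollary}

\begin{proof}
Suppose no $b$-quadruple is good. (F1) and (F4) are immediate from Proposition~\ref{restrict}.

(F2) Every fully admissible quadruple is of type $X$. Take one, a doubly admissible $i$ (Lemma~\ref{double}), and
$Q=R_i$ of it, which is fully admissible, hence of type $X$. If $a_i>0$, Lemma~\ref{Xplus} says that $Q$ is of type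
$T^+$, a contradiction. So $a_i=-G$ with $G\in\{C,D\}$; let $K$ be the other one of $C,D$ and $c=\frac{G+b}3$. Then
$Q=\{-G,\,K+2c,\,2c-A,\,2c-B\}$ has exactly two positive and two negative elements, so $2c-B>0>2c-A$, and by type $X$ even $2c-B>G$. Hence
$\frac23(G+b)>B+G>2G$, so $G<\frac b2$ and $D\le G<\frac b2$. By Lemma~\ref{Xsize}(a) and $C<D+b$,
$n<3(D+b)^2+D^2<\frac{27}4b^2+\frac14b^2=7b^2$, a contradiction.

(F3), (F5) We may assume $n<7b^2$, since for $n\ge7b^2$ (F3) is contained in (F2). By (F4) all fully admissible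
quadruples are of type $T^-$. If a negative element were doubly admissible, its reflection would be fully admissible and,
by Lemma~\ref{T}$(-)$, of type $X$, contrary to Proposition~\ref{restrict}(c). So only the positive element can be doubly admissible. For
$N_0\equiv2$ this contradicts Lemma~\ref{double}; for $N_0\equiv0$ it is (F5), again by Lemma~\ref{double}.
\end{proof}

For odd $b$ and $b^2\le n<7b^2$ we translate (F4) and (F5) into statements about $N_0$ alone: if there is no good
$b$-quadruple, then every representation of $N_0$ by three squares has nearly equal terms, and one unbalanced representation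
gives a contradiction. Recall that
$N_0\equiv3\pmod8$, so all its representations by three squares consist of odd numbers.

\begin{lemma}[Pockets]\label{pocket}
Let $n,b$ be odd, $b\equiv1\pmod8$, $b^2\le n<7b^2$, $9\mid4n-b^2$, and suppose that no $b$-quadruple of $n$ is good. Then
$N_0\not\equiv2\pmod3$. Let $N_0=p^2+q^2+r^2$ with $p\ge q\ge r\ge1$, and put $\delta=p-r$. Then
\begin{equation}\label{P}
q\equiv3+\delta\pmod4,\qquad 3(q-\delta)>b,\qquad q+2\delta<b .
\end{equation}
If $N_0\equiv0\pmod3$, then moreover $p\equiv q\equiv r\not\equiv0\pmod3$.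
\end{lemma}

We call a triple of odd numbers $p\ge q\ge r\ge1$ with \eqref{P} a \emph{pocket} (for $b$); for given $b$ there are finitely many. Since
$q-\delta=q+r-p$, a triple with $p\ge q+r$ is not a pocket. So, for $n$ and $b$ as in the first line of the lemma, \emph{a good $b$-quadruple exists as soon as $N_0$ has one
representation with $p\ge q+r$.}

\begin{proof}
A fully admissible quadruple exists, so $N_0\not\equiv2$ by (F3). Put $s=p+q+r$; then $b+3s$ is even. If $b+3s\equiv2\pmod4$, Lemma~\ref{exist}(i) applies to $3p,3q,-3r$, since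
$b+3(p+q-r)\equiv2-6r\equiv0\pmod4$. The resulting fully admissible quadruple contains the positive elements
$\frac{b+3(p+q-r)}4$ and $\frac{b+3(p-q+r)}4$, so it is not of type $T^-$, contrary to (F4). Hence
$b+3s\equiv0\pmod4$, i.e.\ $s\equiv1\pmod4$. Write $p=q+\alpha$, $r=q-\beta$ with even $\alpha,\beta\ge0$; then
$s=3q+\alpha-\beta=3q+\delta-2\beta\equiv3q+\delta\pmod4$, and $3q+\delta\equiv1$ is equivalent to
$q\equiv3-3\delta\equiv3+\delta\pmod4$.

Now $3p,3q,3r$ give the fully admissible quadruple with elements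
\[
\tfrac{b+3(p+q+r)}4,\quad \tfrac{b+3(p-q-r)}4,\quad \tfrac{b+3(-p+q-r)}4,\quad \tfrac{b+3(-p-q+r)}4 .
\]
By (F4) it is of type $T^-$, so $D=\frac{3(q+r-p)-b}4>0$, which is the second condition. Also
$B=\frac{3(p+q-r)-b}4$, and $3B<b+D$ reads $9(p+q-r)-3b<3b+3(q+r-p)$, i.e.\ $2(p-r)+q<b$.

If $a=\frac{b+3u}4=b+3s_a$ is one of these elements, then $s_a=\frac{u-b}4\equiv u-b\pmod3$, so $a$ is doubly
admissible if and only if $3\mid u$. If $N_0\equiv0$, then (F5) says that $p+q+r$ is the only one of $p+q+r$, $p-q-r$,
$-p+q-r$, $-p-q+r$ divisible by $3$. As $3\mid p^2+q^2+r^2$, either all or none of $p,q,r$ are divisible by $3$. All is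
impossible, as then all four combinations are. So none is, and $p+q+r\equiv0$ forces $p\equiv q\equiv r$.
\end{proof}

\section{Two explicit criteria}\label{explicit}

Finitely many $n$ below the thresholds will be treated by exhibiting a sum of three squares, or of three triangular
numbers, in which one term dominates.

\begin{lemma}\label{L8}
Let $k\ge1$, let $n\ge16k^4$ be even and $n-4k^4=f^2+g^2+h^2$ with $f\ge g\ge h\ge0$, $g\ge2k^2$ and $g+h<f+6k^2$. Then $n$
has a good $b$-quadruple with $b=4k^2$.
\end{lemma}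

\begin{proof}
Let $b'=2k^2$. Lemma~\ref{exist}(ii) with $f,g,-h$ gives the elements
\[
\tfrac12(b'+f+g-h),\quad \tfrac12(b'+f-g+h),\quad \tfrac12(b'-f+g+h),\quad \tfrac12(b'-f-g-h).
\]
The first two are positive, and the last is negative because $f\ge g\ge b'$. If the third is $\ge0$, it is $<2b'=b$ by hypothesis,
and (G2) applies. If it is negative, (G1) applies, because $\frac12(b'+f-g+h)\le\frac12(f+g+h-b')$ is equivalent to
$g\ge b'$.
\end{proof}

For $k=1$ and $n=4\nu\ge16$, writing $2f,2g,2h$ for $f,g,h$, we see that the following suffices: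
\begin{equation}\label{8prime}
\nu-1=f^2+g^2+h^2,\quad f\ge g\ge h\ge0,\quad g\ge1,\quad g+h\le f+2 .
\end{equation}

\begin{lemma}\label{L9}
Let $t(x)=x(x+1)/2$. If $n\ge1$ is odd and $\frac{n-1}2=t(x)+t(y)+t(z)$ with $x\ge y\ge z\ge0$ and $y+z\le x$, then $n$ has a
good $1$-quadruple.
\end{lemma}

\begin{proof}
With $p=2x+1$, $q=2y+1$, $r=2z+1$ we have $4n-1=p^2+q^2+r^2$, $p\ge q\ge r\ge 1$ and $q+r\le p+1$. For $b=1$ type $X$ does not occur. If
$1+p+q+r\equiv0\pmod4$, we have a quadruple with two elements $\ge0$, namely $\frac{1+p+q+r}4$ and $\frac{1+p-q-r}4$, so it is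
not of type $T^-$; and $\frac{1-p+q-r}4$, $\frac{1-p-q+r}4$ are less than $1$, so it is not of type $T^+$. Otherwise we take
the signs $-p,-q,-r$ and get the elements
\[
\tfrac{1-p-q-r}4,\quad \tfrac{1-p+q+r}4,\quad \tfrac{1+p-q+r}4,\quad \tfrac{1+p+q-r}4 .
\]
The last two are positive, so the type is not $T^-$. The first is negative and the second is at most $\frac12<1$, so the type is not $T^+$. In both cases the quadruple is good.
\end{proof}

In tables we split off the dominant term and write $\rho$ for the sum of the other two. The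
following lists give the pair to be used for each $\rho$.

\medskip
\noindent\emph{Triangular list}, $\rho{:}(y,z)$ with $\rho=t(y)+t(z)$:

{\small\noindent
0:(0,0), 1:(1,0), 2:(1,1), 3:(2,0), 4:(2,1), 6:(3,0), 7:(3,1), 9:(3,2), 10:(4,0), 11:(4,1), 12:(3,3), 13:(4,2),
15:(5,0), 16:(5,1), 18:(5,2), 20:(4,4), 21:(6,0), 22:(6,1), 24:(6,2), 27:(6,3), 28:(7,0), 29:(7,1), 30:(5,5), 36:(8,0),
39:(8,2), 42:(8,3), 45:(9,0), 48:(9,2), 51:(9,3), 55:(10,0), 57:(8,6), 60:(9,5), 66:(11,0), 69:(11,2), 72:(11,3),
78:(12,0), 84:(12,3), 87:(11,6), 93:(12,5), 102:(11,8), 120:(15,0), 198:(15,12).\par}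

\medskip
\noindent\emph{Square list}, $\rho{:}(g,h)$ with $\rho=g^2+h^2$:

{\small\noindent
2:(1,1), 5:(2,1), 18:(3,3), 26:(5,1), 29:(5,2), 45:(6,3), 50:(7,1), 53:(7,2), 74:(7,5), 90:(9,3), 98:(7,7), 101:(10,1),
122:(11,1), 125:(11,2), 146:(11,5), 149:(10,7), 162:(9,9), 170:(13,1), 173:(13,2), 197:(14,1), 218:(13,7), 242:(11,11),
245:(14,7), 269:(13,10), 290:(17,1), 314:(17,5).\par}

\section{Odd $n\equiv2\pmod3$}\label{odd2}

Here $b=1$ gives $n-b^2\equiv1\pmod3$, and then no element is admissible: in the proof of Lemma~\ref{count}, the number of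
$r_i\not\equiv0$ is $\equiv1\pmod3$, and it is not $1$ because $\sum r_i\equiv0$; so it is $4$. To have
$n-b^2\equiv2$ we need $3\mid b$, and the smallest such odd square is $b=9$. It is used for $n\ge243=3\cdot9^2$.

\subsection{The range $n<243$}
Now $M=\frac{n-1}2\equiv2\pmod3$ and $M\le119$. For $n=107$ ($M=53$) take $(w,x,y,z)=(3,8,3,5)$, with sum $9$. For the
other $39$ values use Lemma~\ref{L9} with $M=t(x)+\rho$; the pairs of the triangular list satisfy $y+z\le x$ in every row.
\begin{center}\small
\begin{tabular}{rrll|rrll}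
$x$&$t(x)$&$\rho$&$M$&$x$&$t(x)$&$\rho$&$M$\\ \hline
1&1&1&2&8&36&2&38\\
2&3&2&5&9&45&2, 29&47, 74\\
3&6&2&8&10&55&1, 4, 7, 10, 16, 28, 55&56, 59, 62, 65, 71, 83, 110\\
4&10&1, 4, 10&11, 14, 20&11&66&2, 11, 20&68, 77, 86\\
5&15&2, 11&17, 26&12&78&2, 11&80, 89\\
6&21&2&23&13&91&1, 4, 7, 10, 13, 22, 28&92, 95, 98, 101, 104, 113, 119\\
7&28&1, 4, 7, 13, 16, 22&29, 32, 35, 41, 44, 50&14&105&2, 11&107, 116
\end{tabular}
\end{center}

\subsection{The range $n\ge243$, with $b=9$}
Then $b^2\le n$ and $n-b^2\equiv2\pmod3$. Suppose that there is no good $9$-quadruple. A quadruple of type $T^\pm$ has an admissible element among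
the three of equal sign, and Lemma~\ref{T} leads to type $X$. So there is a quadruple $\{A,B,-C,-D\}$ of type $X$. By Lemma~\ref{Xgood} its two
admissible elements are $-C$ and $-D$; as $b=9$, this means $3\mid C$ and $3\mid D$. There is no involution
$J$ for odd $b$ that would move them to the positive side, so we reflect at $-C$ and follow the consequences. We first note
\begin{equation}\label{Cb2}
C\ge\tfrac b2,
\end{equation}
since $D\le C<\frac b2$ would give $n<\frac94b^2+\frac24b^2+\frac14b^2=3b^2$ by Lemma~\ref{Xsize}(a).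

\emph{Step 1: $9\mid C$.} Let $c=\frac{C+b}3$, so that $R_{-C}$ gives
\[
Q=\{-C,\ E,\ -(A-2c),\ -(B-2c)\},\qquad E=D+2c>0 .
\]
If $B\le2c<A$, then exactly two elements of $Q$ are $\ge0$, and $Q$, being bad, is of type $X$; so $2c-B>C$, whence
$\frac23(C+b)>B+C>2C$ and $C<\frac b2$, contrary to \eqref{Cb2}. If $A\le2c$, then three elements are $\ge0$, and one of them is
$2c-A<\frac23(C+b)-C=\frac{2b-C}3<b$; so $Q$ is good by (G2), a contradiction. Hence $B>2c$ and $Q$ is of type $T^-$.
Besides $-C$ it has one admissible element. If that is $-B'$ with $B'\in\{A-2c,B-2c\}$, Lemma~\ref{T}$(-)$ gives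
$3C<b+B'\le b+A-\frac23(C+b)$, so $11C<b+3A<4b+3D\le4b+3C$ and $C<\frac b2$, contrary to \eqref{Cb2}. So it is $E$, and
$3\mid E=D+\frac{2C}3+6$. As $3\mid D$, we get $9\mid C$.

\emph{Step 2: $C\ne9$.} If $C=9$, then $c=6$ and $A\ge B\ge13$, so $26\le A+B=18+D$ with $D\le9$ and $3\mid D$. Hence $D=9$,
$\{A,B\}=\{14,13\}$ and $Q=\{-9,21,-2,-1\}$. Now $R_{21}$ gives $\{21,1,-6,-7\}$, which is good by (G1), a contradiction.

\emph{Step 3: $C\ge18=2b$.} Then $D>C-b\ge b$. We reflect $Q$ at $E$. The other three elements of $Q$ have sum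
$b-E=-(C+A+B-4c)=-(2C+D+b-4c)=-(C+D-c)$, as $b=3c-C$. So $R_E$ gives $\{E,-y_1,-y_2,-y_3\}$, where
\[
y_1=\tfrac23(C+D-c)-C,\quad y_2=\tfrac23(C+D-c)+2c-A,\quad y_3=\tfrac23(C+D-c)+2c-B .
\]
Inserting $c=\frac{C+b}3$, we obtain
\[
y_1=\tfrac{6D-5C-2b}9,\qquad y_2=\tfrac{10C+6D+4b-9A}9,\qquad y_3=\tfrac{10C+6D+4b-9B}9 .
\]
From $A<D+b$ we get $y_2>\frac{10C-3D-5b}9\ge\frac{7C-5b}9>0$. Also $y_3\ge y_2$, and $B\le\frac{C+D+b}2$ gives
\begin{equation}\label{y3}
y_3\ge\tfrac{11C+3D-b}{18} .
\end{equation}

If $y_1\le0$, then $-y_1=\frac{5C+2b-6D}9\le\frac{11C+3D-b}{18}\le y_3$, where the first inequality is equivalent to $5b\le C+15D$, which holds. So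
(G1) applies, a contradiction.

If $y_1>0$, the quadruple is of type $T^-$. Besides $E$ exactly one element $-y_i$ is admissible, and by Lemma~\ref{T}$(-)$
both of the other two $y_j$ are less than $\frac{b+y_i}3$.

$i=1$: $3y_3<b+y_1$. With \eqref{y3}, multiplying by $18$, we get $33C+9D-3b<18b+12D-10C-4b$, i.e.\ $43C-3D<17b$; but
$43C-3D\ge40C\ge80b$.

$i=2$: $3y_3<b+y_2\le b+y_3$, so $y_3<\frac b2$. But \eqref{y3} with $C\ge2b$, $D>b$ gives $y_3>\frac{24b}{18}=\frac43b$.

$i=3$: $3y_2<b+y_3$. Multiplying by $9$, we get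
$20C+12D-b<27A-9B=27(C+D+b)-36B<27D+27b-9C$, because $B>C$. So $29C<15D+28b\le15C+28b$ and $C<2b$, a contradiction.

Hence every odd $n\equiv2\pmod3$ has an ordered representation with sum $1$ or $9$.

\section{Odd $n\equiv1,4\pmod9$}\label{odd14}

For $n\equiv1\pmod3$ and $3\nmid b$ we have $n-b^2\equiv0\pmod3$, and we want fully admissible quadruples, which requires $b^2\equiv4n\pmod9$. For
$n\equiv1\pmod9$ this means $b\equiv\pm2\pmod9$; the odd squares $25$ and $169$ qualify. For $n\equiv4\pmod9$ it means
$b\equiv\pm4\pmod 9$; $49$ and $121$ qualify. All these $b$ are $\equiv1\pmod8$, as Lemma~\ref{pocket} requires.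

In both classes we proceed as follows. Let $b$ be the smaller of the two values. For $n<b^2$ we use Lemma~\ref{L9}; for
$b^2\le n<7b^2$ we list all pockets; for $n\ge7b^2$ we use (F1) and (F2). This leaves only $n$ with $N_0\equiv1\pmod3$ and
$n>\frac{41}2b^2$, for which the larger value is used, except on one interval for $n\equiv1\pmod9$.

\subsection{Small $n$}\label{smallodd}
Again $M=\frac{n-1}2=t(x)+\rho$, with Lemma~\ref{L9} and the triangular list; $u$--$v$ stands for $u,u+9,u+18,\dots,v$.
In every row the pairs satisfy $y+z\le x$.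

\emph{$n\equiv1\pmod9$, $n<625$.} Here $M=9j\le306$.
\begin{center}\small
\begin{tabular}{rrll|rrll}
$x$&$t(x)$&$\rho$&$M$&$x$&$t(x)$&$\rho$&$M$\\ \hline
0&0&0&0&14&105&3, 12&108, 117\\
3&6&3&9&15&120&6, 15, 24&126, 135, 144\\
5&15&3&18&17&153&0, 9&153, 162\\
6&21&6&27&18&171&0--36&171--207\\
8&36&0&36&20&210&6, 15&216, 225\\
9&45&0, 9, 18&45, 54, 63&21&231&3--39&234--270\\
11&66&6&72&23&276&3, 12, 21&279, 288, 297\\
12&78&3, 12, 21&81, 90, 99&24&300&6&306
\end{tabular}
\end{center}

\emph{$n\equiv4\pmod9$, $n<2401$.} Here $M\equiv6\pmod9$ and $M\le1194$, which is $133$ values.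
\begin{center}\small
\begin{tabular}{rrll}
$x$&$t(x)$&$\rho$&$M$\\ \hline
3&6&0&6\\
5&15&0&15\\
6&21&3, 12&24, 33\\
8&36&6&42\\
9&45&6, 15&51, 60\\
11&66&3&69\\
12&78&0, 9, 18&78, 87, 96\\
14&105&0, 9&105, 114\\
15&120&3--30&123--150\\
17&153&6, 15, 51&159, 168, 204\\
18&171&6, 15, 24&177, 186, 195\\
20&210&3, 12&213, 222\\
21&231&0--36&231--267\\
23&276&0, 9, 18&276, 285, 294\\
24&300&3--48&303--348\\
26&351&6, 15, 24, 60&357, 366, 375, 411\\
27&378&6, 15, 24, 42, 51&384, 393, 402, 420, 429\\
29&435&3, 12, 21, 84&438, 447, 456, 519\\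
30&465&0--45&465--510\\
32&528&0--27&528--555\\
33&561&3--66, 102&564--627, 663\\
35&630&6, 15, 24, 69&636, 645, 654, 699\\
36&666&6, 15, 24, 42--69&672, 681, 690, 708--735\\
38&741&3--30, 93, 102&744--771, 834, 843\\
39&780&0--45, 72, 198&780--825, 852, 978\\
41&861&0--36&861--897\\
42&903&3--66, 84, 120&906--969, 987, 1023\\
44&990&6, 15, 24, 42, 78&996, 1005, 1014, 1032, 1068\\
45&1035&6, 15, 24, 42--87&1041, 1050, 1059, 1077--1122\\
47&1128&3--39&1131--1167\\
48&1176&0, 9, 18&1176, 1185, 1194
\end{tabular}
\end{center}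

\subsection{The class $n\equiv1\pmod9$, $n\ge625$}
Put $n=1+9t$. For $b=25$ we have $N_0=4t-69\equiv t\pmod3$; for $b=169$ we have $N_0=4t-3173\equiv t+1\pmod3$.

\emph{The range $625\le n<4375=7\cdot25^2$, $b=25$.} Suppose there is no good quadruple, and use Lemma~\ref{pocket}: every
representation of $N_0$ is a pocket, i.e.\ $9+\delta\le q\le23-2\delta$ with $q\equiv3+\delta\pmod4$ and $\delta$ even.
So
\[
\delta=0:\ q=11,15,19,23;\qquad \delta=2:\ q=13,17;\qquad \delta=4:\ q=15;
\]
and $\delta\ge6$ is impossible. If $N_0\equiv0\pmod3$, then $p\equiv q\equiv r\not\equiv0\pmod3$, so $6\mid\delta$, $\delta=0$ and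
$q\in\{11,19,23\}$. If $N_0\equiv1\pmod3$, exactly two of $p,q,r$ are divisible by $3$. This excludes $\delta=0$; it excludes
$\delta=2$, where two of the numbers equal $q\in\{13,17\}$; and for $\delta=4$ it leaves $(19,15,15)$ and
$(15,15,11)$, but not $(17,15,13)$. So $N_0\in\{363,1083,1587,811,571\}$. But
\begin{gather*}
363=19^2+1^2+1^2,\qquad 1083=31^2+11^2+1^2,\qquad 1587=37^2+13^2+7^2,\\
811=27^2+9^2+1^2,\qquad 571=21^2+11^2+3^2,
\end{gather*}
and all of these have $p>q+r$: they are not pockets, a contradiction.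

\emph{The range $n\ge4375$.} If $t\not\equiv1\pmod3$, use $b=25$ and (F2). Let $t\equiv1\pmod3$. For $n\le12812$ use $b=25$
and (F1), as $\frac{41}2\cdot625=12812.5$. For $n\ge28561=169^2$ use $b=169$ and (F3), as $N_0\equiv2\pmod 3$.

There remains $12813\le n\le28560$. Let $b=25$ and suppose there is no good quadruple. By Proposition~\ref{restrict} all
fully admissible quadruples are of type $X$. Every representation $N_0=p^2+q^2+r^2$ with $p\ge q\ge r\ge 1$ gives such a quadruple,
whose numbers in Lemma~\ref{exist}(iii) are $3p,3q,3r$ up to sign; so Lemma~\ref{Xsize}(b)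
gives $3q<25$, i.e.\ $q,r\in\{1,3,5,7\}$. As $N_0\equiv1\pmod3$, exactly two of $p,q,r$ are divisible by $3$. So
either $q=r=3$ and $N_0=p^2+18$ with $3\nmid p$, or $3\mid p$ and $N_0=p^2+c$ with $c\in\{10,34,58\}$. From
$5626\le N_0\le12623$ we get $75\le p\le111$. In each case there is a representation with second term at least $9$:

{\small
\begin{center}
\begin{tabular}{ll|ll|ll}
\multicolumn{6}{c}{$N_0=p^2+18$, $3\nmid p$, $p=77,79,83,85,\dots,107,109$}\\ \hline
5947&69, 31, 15&7939&87, 19, 3&10219&97, 27, 9\\
6259&75, 25, 3&8299&87, 27, 1&10627&95, 39, 9\\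
6907&81, 15, 11&9043&93, 15, 13&11467&105, 21, 1\\
7243&77, 33, 15&9427&93, 27, 7&11899&107, 21, 3
\end{tabular}

\medskip
\begin{tabular}{r|ll|ll|ll}
$p$&\multicolumn{2}{l|}{$N_0=p^2+10$}&\multicolumn{2}{l|}{$N_0=p^2+34$}&\multicolumn{2}{l}{$N_0=p^2+58$}\\ \hline
75&5635&73, 15, 9&5659&69, 27, 13&5683&69, 29, 9\\
81&6571&71, 39, 3&6595&77, 21, 15&6619&69, 43, 3\\
87&7579&81, 27, 17&7603&81, 31, 9&7627&83, 27, 3\\
93&8659&89, 27, 3&8683&87, 33, 5&8707&87, 33, 7\\
99&9811&91, 39, 3&9835&95, 27, 9&9859&97, 21, 3\\
105&11035&99, 35, 3&11059&103, 21, 3&11083&101, 21, 21\\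
111&12331&109, 21, 3&12355&103, 39, 15&12379&105, 27, 25
\end{tabular}
\end{center}}
\noindent This contradiction settles $n\equiv1\pmod9$.

\subsection{The class $n\equiv4\pmod9$, $n\ge2401$}
Put $n=4+9t$. For $b=49$ we have $N_0=4t-265\equiv t-1\pmod3$; for $b=121$ we have $N_0=4t-1625\equiv t+1\pmod3$.

\emph{The range $2401\le n<16807=7\cdot49^2$, $b=49$.} Suppose there is no good quadruple. By Lemma~\ref{pocket} every representation
of $N_0$ is a pocket: $17+\delta\le q\le47-2\delta$, $q\equiv3+\delta\pmod4$, $\delta$ even. The possibilities are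
\begin{gather*}
\delta=0:\ q=19,23,27,31,35,39,43,47;\qquad \delta=2:\ q=21,25,29,33,37,41;\\
\delta=4:\ q=23,27,31,35,39;\qquad \delta=6:\ q=25,29,33;\qquad \delta=8:\ q=27,31;
\end{gather*}
for $\delta=10$ only $q=27$ satisfies the inequalities, and it violates the congruence; and $\delta\ge12$ violates the inequalities.

($\alpha$) $N_0\equiv0\pmod3$. Then $p\equiv q\equiv r\not\equiv0\pmod3$, so the differences are multiples of $6$. For $\delta=0$ we
have $q=19,23,31,35,43,47$; for $\delta=6$ the triples $(31,25,25)$, $(25,25,19)$, $(35,29,29)$, $(29,29,23)$. So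
\[
N_0\in\{1083,\,1587,\,2883,\,3675,\,5547,\,6627,\,2211,\,1611,\,2907\}.
\]

($\beta$) $N_0\equiv1\pmod3$. Then exactly two of $p=q+\alpha$, $q$, $r=q-\beta$ (with $\alpha,\beta\ge0$ even and $\alpha+\beta=\delta$)
are divisible by $3$. For $\delta=0$ this is impossible. For $\delta=2$ two of the numbers equal $q$, so $3\mid q$:
$(23,21,21)$, $(21,21,19)$, $(35,33,33)$, $(33,33,31)$. For $\delta=4$ the triple $(q+2,q,q-2)$ has three different
residues modulo $3$; the others need $3\mid q$: $(31,27,27)$, $(27,27,23)$, $(43,39,39)$, $(39,39,35)$. For $\delta=6$, the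
choices $(\alpha,\beta)=(6,0),(0,6)$ give equal residues; $(4,2)$ gives $p\equiv r\equiv q+1$, so $q\equiv2$:
$(33,29,27)$; and $(2,4)$ gives $p\equiv r\equiv q-1$, so $q\equiv1$: $(27,25,21)$. For $\delta=8$, the choice $(4,4)$ gives
three different residues, and the other four choices make $q$ congruent to exactly one of $p,r$, so $3\mid q=27$: $(35,27,27)$,
$(27,27,19)$, $(33,27,25)$, $(29,27,21)$. The corresponding values are
\begin{gather*}
1411,\ 1243,\ 3403,\ 3139,\ 2419,\ 1987,\ 4891,\ 4267,\\
2659,\ 1795,\ 2683,\ 1819,\ 2443,\ 2011.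
\end{gather*}
Each number in ($\alpha$) and ($\beta$) has a representation with $p>q+r$, which is not a pocket:

{\small
\begin{center}
\begin{tabular}{ll|ll|ll|ll}
1083&31, 11, 1&2211&47, 1, 1&1987&41, 15, 9&2659&51, 7, 3\\
1587&37, 13, 7&1611&39, 9, 3&1819&39, 17, 3&3139&51, 23, 3\\
2883&53, 7, 5&2907&53, 7, 7&2419&49, 3, 3&3403&51, 21, 19\\
3675&59, 13, 5&1411&31, 21, 3&2683&51, 9, 1&4267&63, 17, 3\\
5547&73, 13, 7&1243&35, 3, 3&2011&43, 9, 9&4891&69, 11, 3\\
6627&79, 19, 5&1795&39, 15, 7&2443&47, 15, 3&&
\end{tabular}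
\end{center}}

\emph{The range $n\ge16807$.} For $n\le49220$ use $b=49$ and (F1), as $\frac{41}2\cdot2401=49220.5$. If
$t\not\equiv2\pmod3$, use $b=49$ and (F2). Let $t\equiv2\pmod3$ and $n\ge49221$; for $b=121$ we have
$N_0\equiv0\pmod3$, and $n\ge 121^2=14641$. If $n\ge102487=7\cdot121^2$, use (F2).

There remains $49221\le n<102487$, where $20250\le N_0<43923$. Suppose there is no good $121$-quadruple. By
Lemma~\ref{pocket} every representation of $N_0$ is a pocket with $p=q+6i$, $r=q-6j$, $i,j\ge0$, $3\nmid q$, and with $d=i+j$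
\[
41+6d\le q\le119-12d,\qquad q\equiv3+2d\pmod4 .
\]
Hence $d\le4$. Note that $N_0\le2q^2+(q+6d)^2$. In the following lists multiples of $3$ are omitted.

$d=0$: $N_0=3q^2\ge20250$ leaves $q=83,91,95,103,107,115,119$.

$d=1$: $q\equiv1\pmod4$, $q\le107$, $N_0=3q^2\pm12q+36$. For $q\le77$ this is at most $18747$. So $q=85,89,97,101$ and
$N_0\in\{22731,20691,24867,29427,27099,31851\}$.

$d=2$: $q\equiv3\pmod4$, $q\le95$, and $N_0$ is $3q^2+24q+144$, $3q^2+72$ or $3q^2-24q+144$. For $q\le71$ it is at most
$16971$. The values at least $20250$ for $q=79,83,91,95$ are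
\[
20763;\quad 22803,\ 20739;\quad 27171,\ 24915,\ 22803;\quad 29499,\ 27147,\ 24939.
\]

$d=3$: $q\equiv1\pmod4$, $q\le83$. For $q\le73$ we have $N_0\le18939$. As $3\mid81$, only $q=77$ remains; $(i,j)=(3,0)$ gives $N_0=20883$, and the other
choices give at most $89^2+77^2+71^2=18891$.

$d=4$: $q\le71$ and $N_0\le2\cdot71^2+95^2<20250$, impossible.

All these numbers have a representation with $p>q+r$, a contradiction:

{\small
\begin{center}
\begin{tabular}{ll|ll|ll|ll}
20667&143, 13, 7&42483&205, 17, 13&31851&177, 21, 9&29499&163, 53, 11\\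
24843&157, 13, 5&22731&149, 23, 1&20763&143, 17, 5&27147&163, 17, 17\\
27075&161, 25, 23&20691&143, 11, 11&22803&151, 1, 1&24939&157, 17, 1\\
31827&175, 29, 19&24867&157, 13, 7&20739&143, 17, 1&20883&133, 55, 13\\
34347&185, 11, 1&29427&169, 29, 5&27171&161, 35, 5&&\\
39675&199, 7, 5&27099&163, 23, 1&24915&155, 29, 7&&
\end{tabular}
\end{center}}
\noindent With Sections~\ref{refl} and \ref{odd2}, Theorem~\ref{main} is proved for all odd $n$.

\section{Even $n\not\equiv1\pmod3$, $16\nmid n$}\label{even02}

Even squares are $b=4k^2$. Call $k\ge1$ \emph{usable} for the even number $n$ if $n-4k^4$ is a sum of three squares; then a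
$b$-quadruple with $b=4k^2$ exists by Lemma~\ref{exist}(ii).

\subsection{The class $n\equiv2\pmod3$}
As $16\nmid n$ and $n$ is even, $n$ is excluded only if $n=4(8l+7)$, i.e.\ $n\equiv28\pmod{32}$. Otherwise
Theorem~\ref{prescribed}(2) gives sum $0$.

Let $n=4\nu\equiv28\pmod{32}$; then $\nu\equiv7\pmod8$ and $n\equiv92\pmod{96}$. If $n\ge1296=36^2$, then $k=3$ is
usable, because $n-4\cdot81=4(\nu-81)$ and $\nu-81\equiv6\pmod8$; and for $b=36$ we have $n-b^2\equiv2\pmod3$, so
Proposition~\ref{even}(iii) gives a good quadruple. If $n<1296$, use \eqref{8prime}. The values of $\nu-1$ are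
$22,46,\dots,310$, with $(f,g,h)$ as follows:

{\small\noindent
22:(3,3,2), 46:(6,3,1), 70:(6,5,3), 94:(9,3,2), 118:(10,3,3), 142:(9,6,5), 166:(11,6,3), 190:(10,9,3), 214:(14,3,3),
238:(15,3,2), 262:(15,6,1), 286:(15,6,5), 310:(15,9,2).\par}

\subsection{The class $n\equiv0\pmod3$}
For $n=6$ take $(-1,2,0,1)$, with sum $0$; for $n=12$ take $(1,3,1,1)$, with sum $4$. Let $n\ge16$. If $k=1$ is usable, then
$b=4$, $n-16\equiv2\pmod3$, and Proposition~\ref{even}(iii) applies. Otherwise $n-4$ is excluded and even, hence divisible by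
$4$; so $n=4\nu$ with $4\nmid\nu$, and $\nu-1$ is excluded. Excluded numbers are $0$ or $3$ modulo $4$, so
$\nu\equiv1\pmod4$, and $\nu-1=4^e(8l+7)$ with $e\ge1$. The first such numbers are $28,60,92$; as $3\mid\nu$, we have
$\nu-1\equiv2\pmod3$, so $\nu-1\ge92$ and $n\ge372>256$. Now $k=2$ is usable, since $n-64=4(\nu-16)$ with
$\nu-16\equiv1\pmod4$. So $b=16$, $n-256\equiv2\pmod3$, and Proposition~\ref{even}(iii) applies.

\section{Even $n\equiv1\pmod3$, $16\nmid n$}\label{even1}

For $3\nmid k$ and $b=4k^2$ we have $n-b^2\equiv0\pmod3$, so Proposition~\ref{even}(iii) yields good quadruples in a window: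
\begin{equation}\label{W}
k\text{ usable},\quad 3\nmid k,\quad 16k^4\le n<112k^4\qquad\Longrightarrow\qquad n\text{ has a good $4k^2$-quadruple}.
\end{equation}
The windows of consecutive usable $k$ overlap or adjoin if the quotient of the two $k$'s is at most $7^{1/4}=1.62\dots$. Usability is
decided modulo small powers of $2$. If $4\mid n$, write $n=4\nu$; then $4\nmid\nu$ and $n-4k^4=4(\nu-k^4)$, where $k^4$ is
$0$ or $1$ modulo $16$. Therefore:
\begin{itemize}
\item if $n\equiv2\pmod4$, or $\nu\equiv2\pmod4$, or $\nu\equiv3\pmod8$, every $k$ with $4k^4\le n$ is usable;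
\item if $\nu\equiv7\pmod8$, i.e.\ $n\equiv28\pmod{32}$, every odd $k$ with $4k^4\le n$ is usable;
\item if $\nu\equiv1\pmod4$, every even $k$ with $4k^4\le n$ is usable.
\end{itemize}
In each case $n-4k^4\equiv 2\pmod4$, or $\nu-k^4$ is $\equiv2\pmod4$, $\equiv1\pmod4$ or $\equiv3\pmod8$; hence $n-4k^4$ is not excluded.

\subsection{The class $n\equiv28\pmod{32}$}
Then $n=28+96j$ and $V:=\nu-1=6+24j$. For $n=28$ use \eqref{W} with $k=1$. For $n\ge10000=16\cdot5^4$ use \eqref{W} with
$k=5,7,11,13,17,\dots$, the odd numbers prime to $3$: consecutive quotients are at most $\frac{11}7$, and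
$11^4=14641<7\cdot7^4$. It remains to treat $1\le j\le103$.

\emph{$j\equiv2\pmod3$.} Then $9\mid V$, and $V/9\equiv6\pmod8$ is a sum of three squares $f_0^2+g_0^2+h_0^2$. For $b=4$ we have
$n-b^2/4=4V=9\bigl((2f_0)^2+(2g_0)^2+(2h_0)^2\bigr)$, so there is a fully admissible $4$-quadruple whose numbers $p,q,r$ in Lemma~\ref{exist}(iii) are
$12f_0,12g_0,12h_0$ up to sign. If no $4$-quadruple were good, it would be of type $X$ by Proposition~\ref{restrict}(a),(b), and
by Lemma~\ref{Xsize}(b) the second largest of $|p|,|q|,|r|$ would be less than $4$, hence $0$. Then $V/9$ would be a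
square, impossible as $V/9\equiv6\pmod8$.

\emph{$j\not\equiv2\pmod3$.} Use \eqref{8prime} with $V=f^2+\rho$ and the square list; $g\le f$ and $g+h\le f+2$ hold in every row. There
are $69$ values of $V$.
\begin{center}\small
\begin{tabular}{rrll}
$f$&$f^2$&$\rho$&$V$\\ \hline
5&25&5&30\\
7&49&29&78\\
10&100&2&102\\
11&121&29&150\\
13&169&5&174\\
14&196&26, 50&222, 246\\
17&289&5, 29, 149&294, 318, 438\\
19&361&5, 29, 101&366, 390, 462\\
22&484&26, 122&510, 606\\
23&529&5, 53&534, 582\\
25&625&29&654\\
26&676&2, 50, 74, 122, 146&678, 726, 750, 798, 822\\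
29&841&29, 53, 101, 197&870, 894, 942, 1038\\
31&961&5, 53, 125, 149&966, 1014, 1086, 1110\\
34&1156&2, 26, 146&1158, 1182, 1302\\
35&1225&5, 29, 101&1230, 1254, 1326\\
37&1369&5, 29&1374, 1398\\
38&1444&2, 26, 74, 98, 146, 170, 218, 314&1446, 1470, 1518, 1542, 1590, 1614, 1662, 1758\\
41&1681&5, 53, 125, 149&1686, 1734, 1806, 1830\\
43&1849&29, 53, 101, 125, 173, 197, 245&1878, 1902, 1950, 1974, 2022, 2046, 2094\\
46&2116&2, 50, 74&2118, 2166, 2190\\
47&2209&29, 53, 101, 125, 173, 269&2238, 2262, 2310, 2334, 2382, 2478\\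
49&2401&5, 53&2406, 2454
\end{tabular}
\end{center}

\subsection{The class $n\not\equiv28\pmod{32}$: the windows}
Now every even $k$ with $4k^4\le n$ is usable. By \eqref{W} with $k=2$ and $k=4$ we are done for $256\le n<1792$ and for
$4096\le n<28672$; with $k=8,10,14,16,20,22,\dots$ (even, prime to $3$, consecutive quotients at most $\frac{14}{10}<7^{1/4}$) for
$n\ge65536$. Below $256$ and in the two gaps more work is needed.

\emph{$n<16$.} For $n=4$ take $(-1,1,1,1)$, for $n=10$ take $(-1,2,1,2)$; the sums are $0$.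

\emph{$16\le n<112$.} Use \eqref{W} with $k=1$. Only for $\nu\equiv1\pmod4$ does usability have to be checked; as also
$\nu\equiv1\pmod3$ and $4\le\nu<28$, we have $\nu\in\{13,25\}$, and $\nu-1$ is $12=2^2+2^2+2^2$ or $24=4^2+2^2+2^2$.

\emph{$112\le n<256$.} For $n=196$ take $(-7,7,7,7)$ and for $n=244$ take $(-1,11,1,11)$, both with sum $0$. For the
others use Lemma~\ref{L8} with $k=1$, i.e.\ $n-4=f^2+g^2+h^2$ with $g\ge2$ and $g+h<f+6$. In the form $n{:}(f,g,h)$:

{\small\noindent
118:(8,7,1), 130:(11,2,1), 136:(10,4,4), 142:(11,4,1), 148:(8,8,4), 154:(11,5,2), 166:(12,3,3), 172:(10,8,2),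
178:(13,2,1), 184:(12,6,0), 190:(13,4,1), 202:(13,5,2), 214:(13,5,4), 226:(14,5,1), 232:(14,4,4), 238:(15,3,0),
250:(14,7,1).\par}

\noindent (The numbers $112,160,208$ are divisible by $16$, and $124,220$ are $\equiv28\pmod{32}$.)

\subsection{The gap $1792\le n<4096$}
Take $b=16$. Quadruples exist, since $k=2$ is usable, but $n\ge7b^2$ and Proposition~\ref{even}(iii) does not apply. Suppose that there is no good
$16$-quadruple. Then there is a quadruple of type $T^+$ with just one admissible element, and reflecting at that element restricts all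
sizes so much that only a few $n$ are left; these we treat by Lemma~\ref{L8}.

No quadruple is fully admissible: by Proposition~\ref{restrict} it would be of type $X$ and $n\ge\frac{41}2\cdot256=5248$. So
each quadruple has exactly one admissible element, and the other three are $\not\equiv1$ and congruent to each other modulo $3$
(Lemma~\ref{count}; note $b\equiv1$). A quadruple of type $T^+$ exists: from $T^-$ apply $J$; from $X$ arrange by $J$ that the
admissible element is positive, and apply Lemma~\ref{Xplus}. Let it be $\{a_1,a_2,a_3,-D\}$ with all $a_i\ge16$.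

($\alpha$) \emph{$-D$ is admissible.} Put $\mu=\frac{16+D}3=\frac{a_1+a_2+a_3}3$. Then $R_{-D}$ gives
$\{-D,\,2\mu-a_1,\,2\mu-a_2,\,2\mu-a_3\}$. Two of the $2\mu-a_i$ cannot be negative, as these two $a_i$ would have sum greater than
$4\mu$, while $a_1+a_2+a_3=3\mu$. If exactly one is negative, the smaller of the other two is at most $2\mu-16<3\mu-16=D$, and (G1) gives a
contradiction. So all are $\ge0$, and by badness all are $\ge16$. Write $a_i=\mu+e_i$. Then
\[
|e_i|\le\mu-16,\quad e_1+e_2+e_3=0,\quad e_1\equiv e_2\equiv e_3,\ \ \mu+e_i\not\equiv1\pmod3,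
\]
and $n=\sum(\mu+e_i)^2+(3\mu-16)^2=12\mu^2-96\mu+256+\sum e_i^2$. From $n<4096$ we get $16\le\mu\le22$:
\begin{center}\small
\begin{tabular}{clll}
$\mu$&$12\mu^2-96\mu+256$&$(e_1,e_2,e_3)$ up to order&$n$\\ \hline
16&1792&none ($e=0$ has $a_i\equiv1$)&---\\
17&2092&$0$&2092\\
18&2416&$0$; $(2,-1,-1)$&2416, 2422\\
19&2764&$\pm(1,1,-2)$&2770\\
20&3136&$0$; $(1,1,-2)$; $(3,0,-3)$; $(4,-2,-2)$&3136, 3142, 3154, 3160\\
21&3532&$0$; $(2,-1,-1)$; $(3,0,-3)$; $(2,2,-4)$; $(5,-1,-4)$&3532, 3538, 3550, 3556, 3574\\
22&3952&$\pm(1,1,-2)$; $\pm(4,-2,-2)$; $\pm(4,1,-5)$&3958, 3976, 3994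
\end{tabular}
\end{center}
For instance, for $\mu=21$ the residue of $e_i$ must be $0$ or $2$, so the $e_i$ come from $\{-3,0,3\}$ or from
$\{5,2,-1,-4\}$, and the listed triples are those with sum $0$.

($\beta$) \emph{A positive element $a=16+3c$ is admissible.} Let $e\ge f$ be the other positive ones. As they are
$\not\equiv1\pmod3$, we have $e,f\ge17$; also $e\equiv f\pmod3$, and $e-16<c<f$ by Lemma~\ref{T}$(+)$. Further
\[
n=(16+3c)^2+e^2+f^2+(3c+e+f)^2<4096 .
\]
As $e\ge17$, $c\ge2$. For $c=2$, $e=f=17$. For $c=3$ and $c=4$, $e\le c+15$ and $e\equiv f\not\equiv1\pmod3$ leave $e=f=17$ and $e=f=18$. For $c=5$,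
$(17,17)$ gives $3940$, and the next possibilities $(18,18)$, $(20,17)$ already give $4210$, $4354$. For $c\ge6$ the value is at least the one
for $c=6$, $e=f=17$, which is $4438$. So $(c,e,f)$ is
\[
(2,17,17),\ (3,17,17),\ (3,18,18),\ (4,17,17),\ (4,18,18),\ (5,17,17),
\]
and $n=2662,\,3052,\,3298,\,3478,\,3736,\,3940$.

The numbers $2416$ and $3136$ are divisible by $16$ and so do not occur here. The others satisfy Lemma~\ref{L8} with $k=1$ (sum $4$), as
$n{:}(f,g,h)$ with $n-4=f^2+g^2+h^2$:

{\small\noindent
2092:(42,18,0), 2422:(49,4,1), 2770:(49,19,2), 3142:(55,8,7), 3154:(55,10,5), 3160:(56,4,2), 3532:(58,10,8),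
3538:(59,7,2), 3550:(59,8,1), 3556:(56,20,4), 3574:(59,8,5), 3958:(61,13,8), 3976:(62,8,8), 3994:(62,11,5),
2662:(49,16,1), 3052:(50,22,8), 3298:(57,6,3), 3478:(57,12,9), 3736:(56,20,14), 3940:(56,20,20).\par}

\subsection{The gap $28672\le n<65536$}
Here odd $k$ help when they are usable; the few $n$ for which they are not can be listed. The window \eqref{W} of $k=5$ is $10000\le n<70000$. So assume that $k=5$ is not usable. Then
$n=4\nu$ with $\nu\equiv1\pmod4$, $7168\le\nu<16384$, and $v=\nu-625$ is excluded; as $4\mid v$ and $3\mid v$ (note $\nu\equiv n\equiv1\pmod3$), we have $v=4^e(15+24t)$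
with $e\ge1$, $t\ge 0$.

\emph{$7168\le\nu<9604$}, i.e.\ $6543\le v\le8978$.
\begin{itemize}
\item $e=1$: $\nu-1=684+96t$, so $\nu-1=4(1803+24i)$ with $0\le i\le24$.
\item $e=2$: $\nu-1=16(54+24t)$, so $\nu-1=16m$ with $m=462,486,510,534,558,582$.
\item $e=3$: $\nu-1=16(99+96t)$, so $\nu-1=16m$ with $m=483,579$.
\item $e\ge4$: for $e=4$, $v=3840,9984,\dots$, and for $e\ge5$, $v\ge15360$; none.
\end{itemize}

\emph{$9604\le\nu<16384$.} The window of $k=7$ is $38416\le n<268912$, so we are done if $k=7$ is usable. If not,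
$u=\nu-2401$ is excluded, $4\mid u$, and $v=u+1776=u+16\cdot111$ is excluded too. An excluded multiple of $4$ is $\equiv28\pmod{32}$ or
divisible by $16$. If $u\equiv28\pmod{32}$, then
$v\equiv12\pmod{32}$ and $v/4\equiv3\pmod8$, so $v$ is not excluded. Hence $u=16u'$, $v=16(u'+111)$, with $u'$ and $u'+111$ both
excluded. If $u'$ is odd, then $u'\equiv7$ and $u'+111\equiv6\pmod8$, impossible. So $u'+111$ is odd, hence $\equiv7\pmod8$, and
$u'\equiv0\pmod8$; an excluded number divisible by $8$ is divisible by $16$. So $u'=16m'$ with $m'$ excluded. From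
$7203\le u\le13982$ we get $29\le m'\le54$, so $m'\in\{31,39,47\}$; and $\nu\equiv1\pmod3$ gives $3\mid u$, so
$m'=39$. Then $\nu=2401+16\cdot16\cdot39=12385$ and $\nu-1=16\cdot774$.

In all remaining cases we use \eqref{8prime}. If $\nu-1=4(f^2+g^2+h^2)$ with $f\ge g\ge h\ge0$, it suffices that $g\ge1$ and $g+h\le f+1$. For
$1803+24i=f^2+\rho$, $0\le i\le24$, the square list gives
\begin{center}\small
\begin{tabular}{rrl}
$f$&$f^2$&$\rho$\\ \hline
41&1681&122, 146\\
43&1849&2, 26, 50, 74, 98, 122, 146, 170, 218, 242, 290, 314\\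
45&2025&18, 90, 162\\
47&2209&2, 26, 50, 74, 98, 122, 146, 170
\end{tabular}
\end{center}
that is, the values $1803,1827$; $1851,1875,1899,1923,1947,1971,1995,2019,2067,2091,2139,2163$; $2043,2115,2187$;
$2211,2235,2259,2283,2307,2331,2355,2379$. If $\nu-1=16(f^2+g^2+h^2)$ with $f\ge g\ge h\ge0$, it suffices that $g\ge1$ and $g+h\le f$. We have
\begin{gather*}
462=19^2+101,\quad 486=22^2+2,\quad 510=22^2+26,\quad 534=23^2+5,\quad 558=23^2+29,\\
582=23^2+53,\quad 483=19^2+122,\quad 579=23^2+50,\quad 774=27^2+45,
\end{gather*}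
again with the pairs of the square list. This finishes the case $n\equiv1\pmod3$. So Theorem~\ref{main} holds for all $n$ with
$16\nmid n$, and by scaling for all $n$.\qed

\section{Rigidity: proof of Theorem~\ref{rigid}}

In this section a \emph{solution} for $n$ is an ordered representation of $n$ whose sum is a square.
The map $(w,x,y,z)\mapsto4(w,x,y,z)$ sends solutions for $n/16$ injectively to solutions for $n$. We show that, if
$32\mid n$, every solution for $n$ arises in this way.

Let $b=w+x+y-z$ be a square. Then $b\equiv n\equiv0\pmod2$, so $b=4k^2$ with $k\ge0$. By Lemma~\ref{exist}(iii), the numbers $w,x,y,-z$ are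
$\frac{b\pm p\pm q\pm r}4$, with an even number of minus signs, where $p^2+q^2+r^2=4n-b^2$. If $k$ is odd, then $4n-b^2=16(n/4-k^4)$ with
$n/4-k^4\equiv7\pmod8$; but such a number is not a sum of three squares. So $k=2j$, $b=16j^2$ and $128\mid4n-b^2$. A sum of three squares
divisible by $4$ has only even terms; applying this three times to a number divisible by $128=2\cdot4^3$, we get
$p=8p'$, $q=8q'$, $r=8r'$, where $p'^2+q'^2+r'^2$, and hence $p'+q'+r'$, is even. The elements are therefore
$4j^2+2(\pm p'\pm q'\pm r')\equiv0\pmod4$. Dividing by $4$ gives integers with sum of squares $n/16$ and sum $(2j)^2$; the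
inequalities \eqref{ineq} are homogeneous, so this is a solution for $n/16$.

Since $32\mid2\cdot16^s$ for $s\ge1$, it remains to find the solutions for $n=2$. Exactly two of the variables are $\pm1$, and the others
are $0$. If $x=0$, then $w=y=0$ and $z^2=2$, impossible; so $x=1$. If $y=1$, then $z\ge1$ and three variables are nonzero,
impossible; so $y=0$. If $z=1$, then $z<x+y=1$ fails. So $w=\pm1$, $y=z=0$, and the sum is $2$ or $0$. Only $w=-1$ gives a
square, and $(-1,1,0,0)$ satisfies \eqref{ineq}. Hence $S(2\cdot16^s)=1$ for all $s\ge0$, and $S(n)$ does not tend to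
infinity. \qed

\begin{thebibliography}{9}
\bibitem{talk} ``A Talk Given At Zhejiang Univ.\ (April 29, 2016)'',
\texttt{http://maths.nju.edu.cn/\~{}zwsun/RefineFourSquareTh.pdf}.
\end{thebibliography}

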